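\title{Projective planes definable in algebraically closed fields}

\begin{abstract}
We prove that every infinite projective plane definable with parameters in an algebraically closed field $K$, of any characteristic, is definably isomorphic to $\mathbb P^2(K)$; in particular it is Desarguesian. A purity argument shows that lines are one-dimensional, and the supply of perspectivities forces them to be rational curves. In suitable coordinates the perspectivities between two fixed lines are affine maps $z\mapsto\alpha z+\beta$, and the coefficients $(\alpha,\beta)$ coordinatize generic points. We then extend these generic coordinates to an isomorphism. The isomorphism is unique up to $\mathrm{PGL}_3(K)$ and powers of Frobenius, and the analogous statements hold for affine planes and planar ternary rings.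
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{projective plane} is a triple $(P,L,I)$ consisting of a set $P$ of points, a set $L$ of lines and an incidence relation $I\subseteq P\times L$ such that
\begin{enumerate}
\item[(P1)] any two distinct points are incident with exactly one common line;
\item[(P2)] any two distinct lines are incident with exactly one common point;
\item[(P3)] there are four points no three of which are incident with a common line.
\end{enumerate}
The plane is \emph{Desarguesian} if it satisfies Desargues' theorem; equivalently, if it is isomorphic to the plane $\mathbb P^2(D)$ of one- and two-dimensional subspaces of $D^3$ for a division ring $D$. It is \emph{Pappian} if moreover $D$ is commutative.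

The plane is \emph{definable} in a field $K$ if $P\subseteq K^a$, $L\subseteq K^b$ and $I\subseteq K^{a+b}$ are defined by first-order formulas in the structure $(K,+,\cdot)$, with parameters from $K$. When $K$ is algebraically closed this says that $P$, $L$ and $I$ are constructible sets, that is, finite Boolean combinations of Zariski closed sets. The problem, posed in \cite{source} as a conjecture, is this:
\begin{quote}
\emph{Is every infinite projective plane definable in an algebraically closed field Desarguesian?}
\end{quote}
Finite planes must be excluded: every finite structure is definable with parameters, and finite non-Desarguesian planes exist. We prove that the answer is yes in every characteristic. A \emph{definable isomorphism} of planes is a pair of definable bijections, one on points and one on lines, that preserve incidence and non-incidence.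

\begin{theorem}\label{thm:A}
Let $K$ be an algebraically closed field and $(P,L,I)$ an infinite projective plane definable with parameters in $K$. Then there is a definable isomorphism from $(P,L,I)$ onto $\mathbb P^2(K)$. In particular $(P,L,I)$ is Desarguesian, and even Pappian.
\end{theorem}

In characteristic $p>0$ let $\mathrm{Frob}$ be the map that raises all coordinates to the $p$-th power. Affine planes and planar ternary rings are recalled in Section~\ref{sec:B}.

\begin{theorem}\label{thm:B}
Let $K$ be an algebraically closed field.
\begin{enumerate}
\item[(i)] The isomorphism in Theorem~\ref{thm:A} is unique up to $\mathrm{PGL}_3(K)\rtimes\langle\mathrm{Frob}\rangle$, and up to $\mathrm{PGL}_3(K)$ if $\operatorname{char}K=0$.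
\item[(ii)] Every infinite affine plane definable in $K$ is definably isomorphic to $\mathbb A^2(K)$.
\item[(iii)] Every infinite planar ternary ring definable in $K$ is definably isomorphic to $(K,\,mx+b)$.
\end{enumerate}
\end{theorem}

The obvious way to build a definable plane is to take $\mathbb P^2(D)$ for a finite-dimensional division algebra $D$ over $K$. Over $\mathbb R$ this gives something new: $\mathbb P^2(\mathbb C)$ is definable in $\mathbb R$ and is not isomorphic to $\mathbb P^2(\mathbb R)$, because a Desarguesian plane determines its division ring. Over an algebraically closed field it gives nothing new. If $d\in D$ has minimal polynomial $(X-a)g(X)$ over $K$, then $g(d)\ne0$ and so $d=a\in K$. One therefore guesses that $\mathbb P^2(K)$ is the only infinite example.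

What makes the guess hard to prove is that a definable plane carries no topology compatible with its incidence relation. One may transport the structure of $\mathbb P^2(K)$ along any definable bijection: exchange two points, cut $P$ along curves and place the pieces apart, or, in characteristic $p$, apply $(x,y)\mapsto(x^p,y)$, which turns the line $y=mx+b$ into the curve $y^p=m^px+b^p$. So algebraic geometry can be applied only on dense open sets, and it yields statements about generic points and generic lines. The proof has accordingly two halves. In the first we recover $\mathbb P^2(K)$ generically: lines are irreducible of dimension one up to finite sets (Section~\ref{sec:dim}), they are rational curves (Section~\ref{sec:rational}), and the perspectivities between two fixed lines supply coordinates (Section~\ref{sec:coords}). In the second we show that the plane cannot differ from $\mathbb P^2(K)$ along a set of smaller dimension: the generic embedding extends to all points and lines (Section~\ref{sec:extend}), it respects every incidence (Section~\ref{sec:flags}), and it is onto (Section~\ref{sec:end}). Section~\ref{sec:model} shows the coordinatization in $\mathbb P^2(K)$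 itself, and Section~\ref{sec:prelim} collects the tools.

\section{The model case: a plane read off from its perspectivities}\label{sec:model}

For points $x\ne y$ of a projective plane let $x\vee y$ be the line through them, and for lines $\lambda\ne\mu$ let $\lambda\wedge\mu$ be their common point. For lines $\ell\ne m$ and a point $c$ on neither, the \emph{perspectivity} with center $c$ is the map
\[
[\ell,c,m]\colon \ell\to m,\qquad x\mapsto (x\vee c)\wedge m .
\]
The idea of the proof is that a point $c$ can be identified with the map $[\ell,c,m]$, and that the line through $x\in\ell$ and $y\in m$ can be identified with the set of maps sending $x$ to $y$. Here is this identification in $\mathbb P^2(K)$.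

\begin{example}\label{ex:model}
Take homogeneous coordinates $(X:Y:T)$, let $\ell=\{T=0\}$ and $m=\{X=0\}$, and let $o=\ell\wedge m=(0:1:0)$. Give the point $(1:-r:0)$ of $\ell$ the coordinate $r$, give the point $(0:s:1)$ of $m$ the coordinate $s$, and give $o$ the coordinate $\infty$ on both lines. The line joining $(1:-r:0)$ and $(0:s:1)$ is
\[
H_{r,s}=\{(X:Y:T): rX+Y=sT\},
\]
as substituting the two points shows. A point outside $\ell\cup m$ has the form $c=(\alpha:\beta:1)$ with $\alpha\ne0$, and it lies on $H_{r,s}$ if and only if $s=\alpha r+\beta$. So in these coordinates $[\ell,c,m]$ is the affine map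
\[
\gamma_c(z)=\alpha z+\beta .
\]
The coefficients of $\gamma_c$ are the coordinates of $c$, and $c\in H_{r,s}$ exactly when $\gamma_c(r)=s$. For a second center $c'=(\alpha':\beta':1)$ with $\alpha'\neq\alpha$, the M\"obius map $h=\gamma_c^{-1}\gamma_{c'}$ has two fixed points: the solution of $(\alpha-\alpha')r=\beta'-\beta$, which is the coordinate of $(c\vee c')\wedge\ell$ and moves with $c$ and $c'$, and the point $\infty$, which is the coordinate of $o$ and does not move.
\end{example}

In an arbitrary definable plane we shall find coordinates on cofinite subsets of $\ell$ and $m$ in which, for generic $c$, the perspectivity $[\ell,c,m]$ agrees with a M\"obius map $\gamma_c$ outside a finite set that depends on $c$. The point $o$ may have no coordinate, or it may be among the exceptions, so the relation $[\ell,c,m](o)=o$ does not tell us that the $\gamma_c$ are affine. The common fixed point has to be found from the structure of $\mathrm{PGL}_2(K)$. Once it is found and moved to $\infty$, the formulas of Example~\ref{ex:model} become definitions.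

\section{Definable sets and projective planes}\label{sec:prelim}

\subsection*{Reduction to an uncountable field}
Every extension $K\subseteq K'$ of algebraically closed fields is elementary: a first-order sentence with parameters in $K$ holds in $K$ if and only if it holds in $K'$. Let $K'\supseteq K$ be uncountable and algebraically closed. The formulas defining $(P,L,I)$ define in $K'$ a projective plane containing the given one, hence infinite. If Theorem~\ref{thm:A} holds for $K'$, then some formulas with a parameter $e$ from $K'$ define an isomorphism onto $\mathbb P^2(K')$. The sentence ``for some $e$ these formulas define an isomorphism onto $\mathbb P^2$'' has parameters in $K$, so it holds in $K$. \emph{Until the end of Section~\ref{sec:end} we assume that $K$ is uncountable.}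

Throughout, $k\subset K$ is a countable algebraically closed subfield that contains the parameters of the plane and the coordinates of the finitely many objects fixed in the course of the proof; it is enlarged finitely often. We put $p=\operatorname{char}K$. If $p=0$, every power of $p$ is to be read as $1$ and every Frobenius map as the identity.

\subsection*{Dimension, degree and automorphisms}
A set is \emph{$k'$-definable} if its parameters can be taken in the subfield $k'$, and a map is definable if its graph is. Projective spaces, and with them $\mathrm{PGL}_n(K)$, projective curves and the set of lines of $\mathbb P^2(K)$, are regarded as definable sets by normalizing the first nonzero coordinate to $1$. Elements of definable sets are thus tuples from $K$. For a subfield $k'$ and a tuple $a$ we write $k'a$ for the field generated by $k'$ and the coordinates of $a$; $\operatorname{acl}(k'a)$ for its algebraic closure; $\operatorname{dcl}(k'a)$ for its perfect closure; and $\dim(a/k')$ for the transcendence degree of $k'a$ over $k'$. We write $b\in\operatorname{acl}(k'a)$ when all coordinates of $b$ lie there. Tuples $a,b$ are \emph{interalgebraic} (\emph{interdefinable})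 over $k'$ if each is in $\operatorname{acl}$ (in $\operatorname{dcl}$) of $k'$ and the other; then $\dim(a/k')=\dim(b/k')$. The \emph{dimension} of a definable set $X$ is the dimension of its Zariski closure, and its \emph{degree} is the number of components of that closure of dimension $\dim X$. ``Cofinitely many'' means all but finitely many. We use the following standard facts, in which $k'$ is any countable subfield of $K$.

\begin{enumerate}
\item[(D1)] \emph{Additivity.} $\dim(a,b/k')=\dim(a/k')+\dim(b/k'a)$. Definable bijections preserve dimension. If all fibers of a definable surjection $X\to Y$ have dimension $n$ (at most $n$), then $\dim X$ equals (is at most) $\dim Y+n$.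
\item[(D2)] \emph{Generic points.} If $X$ is $k'$-definable, then $\dim(a/k')\le\dim X$ for all $a\in X$, with equality for some $a$; such an $a$ is \emph{generic in $X$ over $k'$}. Hence a $k'$-definable subset of $X$ without generic points of $X$ has dimension $<\dim X$. Every tuple $a$ lies in a $k'$-definable set of dimension $\dim(a/k')$.
\item[(D3)] \emph{Degree.} The degree of $X$ is the largest number of pairwise disjoint definable subsets of $X$ of dimension $\dim X$. It is invariant under definable bijections and multiplicative on products. A $k$-definable set of degree $d$ is a disjoint union of $d$ $k$-definable sets of the same dimension and degree $1$. A set of dimension $1$ and degree $1$ is \emph{strongly minimal}: it is infinite and its definable subsets are finite or cofinite. A set of dimension at most $1$ is the union of a finite set and finitely many strongly minimal sets.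
\item[(D4)] \emph{Uniform finiteness.} In a definable family of sets, the finite members have bounded size. So ``for infinitely many $x$'' and ``for cofinitely many $x$'' are definable conditions, over the same parameters.
\item[(D5)] \emph{Types and automorphisms.} Tuples $a,a'$ have the same \emph{type} over $k'$, written $a\equiv_{k'}a'$, if they lie in the same $k'$-definable sets. Since $K$ is uncountable, this holds if and only if some $\tau\in\operatorname{Aut}(K/k')$ maps $a$ to $a'$. A tuple lies in $\operatorname{acl}(k')$ if and only if it belongs to a finite $k'$-definable set, if and only if its orbit under $\operatorname{Aut}(K/k')$ is finite. It lies in $\operatorname{dcl}(k')$ if and only if it is fixed by $\operatorname{Aut}(K/k')$; in particular $f(a)\in\operatorname{dcl}(k'a)$ for a $k'$-definable map $f$. If $X$ is $k'$-definable of degree $1$, all generic points of $X$ over $k'$ have the same type over $k'$.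
\item[(D6)] \emph{Independence.} Let $k'$ be algebraically closed. Tuples $a,b$ are \emph{independent over $k'$} if $\dim(a,b/k')=\dim(a/k')+\dim(b/k')$. For any $a,b$ there is $b'\equiv_{k'}b$ independent from $a$. If $a\equiv_{k'}a'$ and $b\equiv_{k'}b'$, with $a,b$ independent and $a',b'$ independent, then $(a,b)\equiv_{k'}(a',b')$; this \emph{stationarity} expresses that a product of irreducible varieties over $k'$ is irreducible. If $a,b$ are independent over $k'$, then $\operatorname{acl}(k'a)\cap\operatorname{acl}(k'b)=k'$.
\end{enumerate}

One consequence is used so often that we name it.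
\begin{enumerate}
\item[(SM)] If $S$ is $k'$-definable and strongly minimal and $a\in S$ is generic over $k'$, then $a$ lies in every cofinite $k'$-definable subset of $S$, and every $k'$-definable subset of $S$ containing $a$ is cofinite.
\end{enumerate}

Twice in the proof we meet an object $r$ built symmetrically from two independent elements $a$ and $b$, which may fall into a finite exceptional set attached to $a$ or to $b$. The next lemma shows that in that case $r$ depends on neither.

\begin{lemma}[Exchange]\label{lem:swap}
Let $k'$ be countable and algebraically closed, let $X$ be $k'$-definable of degree $1$, and let $(a,b)$ be generic in $X\times X$ over $k'$. There is $\tau\in\operatorname{Aut}(K/k')$ exchanging $a$ and $b$. If $\tau(r)=r$ and $r\in\operatorname{acl}(k'a)$ or $r\in\operatorname{acl}(k'b)$, then $r\in k'$.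
\end{lemma}

\begin{proof}
Both $(a,b)$ and $(b,a)$ are generic in $X\times X$, which has degree $1$, so $\tau$ exists by (D5). It exchanges $\operatorname{acl}(k'a)$ and $\operatorname{acl}(k'b)$, so $r$ lies in both fields. Since $a,b$ are independent over $k'$, (D6) gives $r\in k'$.
\end{proof}

\subsection*{Projective planes}
The axioms are self-dual: $(L,P,I^{-1})$ is again a projective plane, definable over the same parameters, so every statement we prove has a dual. We write $x\in\lambda$ for $(x,\lambda)\in I$ and call such a pair a \emph{flag}. The \emph{pencil} $\hat x$ is the set of lines through $x$. Joins and meets are $k$-definable, and $\operatorname{Aut}(K/k)$ acts on the plane by automorphisms.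

For two lines $\ell\neq m$ there is a point on neither. Indeed, let $a,b,c,d$ be as in (P3). If all four lie on $\ell\cup m$, we may assume $a,b\in\ell\setminus m$ and $c,d\in m\setminus \ell$. Then $(a\vee c)\wedge(b\vee d)$ is not on $\ell$, since $a\vee c$ and $b\vee d$ meet $\ell$ in $a\ne b$, and it is not on $m$, since they meet $m$ in $c\ne d$. The perspectivity $[\ell,c,m]$ is a bijection with inverse $[m,c,\ell]$. So all lines have the same number of points, at least two, and we identify a line with its set of points.

\begin{lemma}\label{lem:persp}
Let $\ell\ne m$ be lines, $o=\ell\wedge m$, and let $c\ne c'$ be points outside $\ell\cup m$. Then $[\ell,c,m]$ and $[\ell,c',m]$ agree at most at $o$ and at $(c\vee c')\wedge\ell$.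
\end{lemma}

\begin{proof}
Suppose both maps send $x$ to $y$. If $y=x$, then $x\in\ell\cap m$, so $x=o$. If $y\neq x$, then $c$ and $c'$ lie on $x\vee y$, so $x\vee y=c\vee c'$; this line is not $\ell$, and it meets $\ell$ in $x$.
\end{proof}

\section{Lines are strongly minimal}\label{sec:dim}

From now on $(P,L,I)$ is an infinite $k$-definable projective plane. Perspectivities are definable bijections, so all lines have the same dimension $n$ and the same degree $d$. For $x\notin\lambda$ the map $\hat x\to\lambda$, $\mu\mapsto\mu\wedge\lambda$, is a definable bijection, so pencils also have dimension $n$ and degree $d$. If $n=0$, then lines and pencils are finite, $P$ is the union of the lines of one pencil, and the plane is finite. So $n\ge1$; this is where the plane is required to be infinite. The map $x\mapsto x\vee a$ from $P\setminus\{a\}$ onto $\hat a$ has fibers $\lambda\setminus\{a\}$, so $\dim P=2n$ by (D1). Dually $\dim L=2n$, and fibering $I$ over $L$ gives $\dim I=3n$. In this section we show that $d=1$ and $n=1$.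

\subsection*{Degree one}
If lines had several components of full dimension, a generic line would have to match the components of two pencils in a fixed way. But a line can be drawn through any two points, including two points that call for different matchings.

\begin{proposition}\label{prop:degree}
Lines, pencils, $P$ and $L$ have degree $1$.
\end{proposition}

\begin{proof}
Fix points $a\ne b$ with coordinates in $k$, put $m_0=a\vee b$, $A=\hat a\setminus\{m_0\}$ and $B=\hat b\setminus\{m_0\}$. The map $x\mapsto(x\vee a,x\vee b)$ is a definable bijection $P\setminus m_0\to A\times B$ with inverse $(\alpha,\beta)\mapsto\alpha\wedge\beta$. Since $\dim m_0=n<2n$, we get $\deg P=d^2$, and dually $\deg L=d^2$. It remains to show $d=1$.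

Suppose $d\ge2$. By (D3) write $A=A_1\sqcup\dots\sqcup A_d$ and $B=B_1\sqcup\dots\sqcup B_d$ with $k$-definable pieces of dimension $n$ and degree $1$. For a line $\lambda$ through neither $a$ nor $b$, the map $f_\lambda\colon A\to B$, $\alpha\mapsto(\alpha\wedge\lambda)\vee b$, is a bijection. The sets $A_1\cap f_\lambda^{-1}(B_j)$ partition $A_1$, which has degree $1$, so exactly one of them, say for $j=j(\lambda)$, has dimension $n$. Hence every element of $A_1$ that is generic over $k\lambda$ is mapped by $f_\lambda$ into $B_{j(\lambda)}$.

Let $(\alpha,\beta,\alpha',\beta')$ be generic over $k$ in $A_1\times B_1\times A_1\times B_2$. Put $x=\alpha\wedge\beta$ and $x'=\alpha'\wedge\beta'$; then $\dim(x,x'/k)=4n$, so $x\ne x'$, and we put $\lambda=x\vee x'$. If $a\in\lambda$, then $\alpha=x\vee a=\lambda=x'\vee a=\alpha'$, which is false for a generic quadruple; and $b\in\lambda$ would give $\beta=\beta'$. So $f_\lambda$ is defined, $f_\lambda(\alpha)=\beta$ and $f_\lambda(\alpha')=\beta'$. In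
\[
4n=\dim(x,x',\lambda/k)=\dim(\lambda/k)+\dim(x/k\lambda)+\dim(x'/k\lambda x)\le 2n+n+n
\]
equality holds, so $\dim(x/k\lambda)=\dim(x'/k\lambda)=n$. Over $k\lambda$ the point $x=\alpha\wedge\lambda$ is interdefinable with $\alpha=x\vee a$, and $x'$ with $\alpha'$. So $\alpha$ and $\alpha'$ are generic in $A_1$ over $k\lambda$, and $\beta,\beta'$ both lie in $B_{j(\lambda)}$. This contradicts $\beta\in B_1$, $\beta'\in B_2$.
\end{proof}

\subsection*{Dimension one}
Consider triples $(x,\lambda,y)$ with $x,y\in\lambda$, and the projection $(x,\lambda,y)\mapsto(x,y)$. It is injective where $x\ne y$, and over a pair $(x,x)$ its fiber is the pencil $\hat x$. The triples form a set of dimension $4n$, and the locus $x=y$, which is contracted, has dimension $3n$. In $\mathbb P^2(K)$ these numbers are $4$ and $3$: the contracted locus is a hypersurface. A purity principle says that over a smooth base this is always so, and $4n-1\le3n$ forces $n=1$.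

Varieties are reduced and identified with their sets of $K$-points. We use these textbook facts.
\begin{enumerate}
\item[(G1)] (Krull) In an irreducible variety of dimension $N$, every component of the common zero set of $r$ regular functions has dimension $\ge N-r$, and exactly $N-1$ if $r=1$ and the function is nonzero.
\item[(G2)] If $f\colon V\to Y$ is a morphism and $V$ is irreducible, every component of a nonempty fiber has dimension $\ge\dim V-\dim f(V)$.
\item[(G3)] If $f\colon W\to Y$ is a dominant morphism of irreducible varieties of the same dimension, then $K(W)/K(Y)$ is finite, and the fibers over a dense open subset of $Y$ have as many points as its separable degree.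
\item[(G4)] The local ring at a smooth point is a unique factorization domain (Auslander--Buchsbaum). A smooth closed subvariety of codimension $r$ of a smooth variety is locally the zero set of $r$ regular functions.
\end{enumerate}

\begin{lemma}[Purity]\label{lem:purity}
Let $f\colon W\to Y$ be a dominant morphism of irreducible varieties of dimension $N$, with $Y$ smooth and $K(W)/K(Y)$ purely inseparable. Let $z\in W$ be a point that is not isolated in $f^{-1}(f(z))$. Then there is an irreducible locally closed set $H\subseteq W$ of dimension $N-1$ with $z\in H$ such that all nonempty fibers of $f|_H$ are infinite.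
\end{lemma}

The case to keep in mind is $f\colon\mathbb A^2\to\mathbb A^2$, $(x,t)\mapsto(x,xt)$. Here $t=y/x$ in the coordinates $(x,y)$ of the target, the denominator cuts out $H=\{x=0\}$, the numerator vanishes on $H$ too, and $f(H)$ is the point $x=y=0$.

\begin{proof}
Let $y_0=f(z)$, let $X$ be an affine open neighborhood of $z$ with $K[X]=K[t_1,\dots,t_r]$, and let $q$ be a power of $p$ with $t_i^q\in K(Y)$ for all $i$. By (G4) write $t_i^q=a_i/b_i$ with $a_i,b_i$ coprime in $\mathcal O_{Y,y_0}$, and let $Y'$ be an open neighborhood of $y_0$ on which all $a_i,b_i$ are regular. On $X'=X\cap f^{-1}(Y')$ we have $t_i^q\cdot f^*b_i=f^*a_i$ as regular functions.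

Suppose all $b_i$ are units of $\mathcal O_{Y,y_0}$. After shrinking $Y'$, each $t_i^q$ is on $X'$ the pullback of a regular function on $Y'$. Two points of $X'$ with the same image then have the same values $t_i^q$, hence the same values $t_i$, hence coincide. So $z$ is isolated in its fiber, contrary to the hypothesis.

Thus $b(y_0)=0$ for some $b=b_i$; put $a=a_i$, $t=t_i$. Evaluating $t^q\cdot f^*b=f^*a$ at $z$ gives $a(y_0)=0$. In a unique factorization domain primes of height one are principal, so none of them contains the coprime elements $a$ and $b$. Hence the components of $V(a,b)\subseteq Y'$ through $y_0$ have codimension $\ge2$; we shrink $Y'$ to remove the other components. The function $f^*b$ on $X'$ vanishes at $z$ and is nonzero because $f$ is dominant. By (G1) its zero set has a component $H\ni z$ of dimension $N-1$. On $H$ also $f^*a=t^q\cdot f^*b=0$, so $f(H)\subseteq V(a,b)$ has dimension $\le N-2$. By (G2) the nonempty fibers of $f|_H$ have positive dimension.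
\end{proof}

\begin{proposition}\label{prop:n1}
$n=1$.
\end{proposition}

\begin{proof}
Since $P$ has degree $1$, its closure has one component of dimension $2n$, and $P$ contains a smooth dense open subset $P_0$ of that component; thus $P_0$ is a smooth irreducible variety of dimension $2n$ and $\dim(P\setminus P_0)<2n$. Choose $L_0\subseteq L$ in the same way. By (D1) the flags with $x\notin P_0$ or $\lambda\notin L_0$ form a set of dimension $<3n$, so $I\cap(P_0\times L_0)$ has dimension $3n$ and contains an irreducible locally closed set $I_0$ of dimension $3n$. Let
\[
Z=\{(x,\lambda,y):(x,\lambda),(y,\lambda)\in I_0\},\qquad \Delta=\{(x,\lambda,y)\in Z:x=y\}\cong I_0 .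
\]
The set $\Delta$ is small in $Z$, and we must make sure that it lies in a component of $Z$ of full dimension; this is where the smoothness of $L_0$ enters. We view $Z$ as the preimage of the diagonal of $L_0\times L_0$ in the irreducible variety $I_0\times I_0$ of dimension $6n$. By (G4) the diagonal is locally the zero set of $2n$ functions, so by (G1) every component of $Z$ has dimension $\ge 6n-2n=4n$. Fibering over $L_0$ gives $\dim Z\le2n+n+n=4n$. Let $W$ be a component of $Z$ containing the irreducible set $\Delta$; then $\dim W=4n$.

Let $Y=P_0\times P_0$, smooth and irreducible of dimension $4n$, and let $f\colon W\to Y$ be the map $(x,\lambda,y)\mapsto(x,y)$. If $x\ne y$ then $\lambda=x\vee y$, so the fiber of $f$ through a point of $W\setminus\Delta$ is that point alone. As $W\setminus\Delta$ is a nonempty open subset of $W$, its image has dimension $4n$, so $f$ is dominant, and by (G3) $K(W)/K(Y)$ is purely inseparable. Fix $z=(x,\lambda,x)\in\Delta$. Its fiber contains $\{(x,\lambda',x):(x,\lambda')\in I_0\}$, a fiber of $I_0\to P_0$, all of whose components have dimension $\ge3n-2n=n\ge1$ by (G2). So $z$ is not isolated in its fiber. Lemma~\ref{lem:purity}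 gives $H\subseteq W$ of dimension $4n-1$ on which $f$ has infinite fibers. Then $H\subseteq\Delta$, so $4n-1\le3n$ and $n\le1$.
\end{proof}

\begin{remark}
This step uses that $K$ is algebraically closed through (G1), and it fails over $\mathbb R$, where $x^2+y^2$ vanishes in codimension two. For $\mathbb P^2(\mathbb C)$ regarded over $\mathbb R$ we have $n=2$, and the contracted locus has real dimension $6$ in a set of real dimension $8$.
\end{remark}

From now on lines and pencils are strongly minimal, $\dim P=\dim L=2$, and $\dim I=3$. A flag $(x,\lambda)$ is \emph{generic} over $k$ if $\dim(x,\lambda/k)=3$. By (D1) this holds if and only if $x$ is generic in $P$ over $k$ and $\lambda$ is generic in $\hat x$ over $kx$, and also if and only if $\lambda$ is generic in $L$ over $k$ and $x$ is generic on $\lambda$ over $k\lambda$. The next lemma turns ``true for generic lines'' into ``true for cofinitely many lines through cofinitely many points''.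

\begin{lemma}\label{lem:curve}
Let $D\subseteq L$ be $k$-definable with $\dim D\le1$. The points $x$ for which $\hat x\cap D$ is infinite form a finite $k$-definable set. Dually, if $V\subseteq P$ is $k$-definable with $\dim V\le1$, the lines $\lambda$ for which $\lambda\cap V$ is infinite form a finite $k$-definable set.
\end{lemma}

\begin{proof}
The set is $k$-definable by (D4). By (D3), $D$ is the union of a finite set and strongly minimal sets $D_1,\dots,D_r$. If $\hat x\cap D$ is infinite, then some $\hat x\cap D_i$ is infinite, hence cofinite in $D_i$. Two distinct pencils have one line in common, so each $D_i$ occurs in this way for at most one $x$.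
\end{proof}

\section{Lines are rational curves}\label{sec:rational}

Fix lines $\ell\ne m$, the point $o=\ell\wedge m$ and a point $c_0\notin\ell\cup m$, all with coordinates in $k$. A cofinite subset of the strongly minimal set $\ell$ is a smooth irreducible locally closed curve over $k$, and such a curve is birational over $k$ to a smooth projective curve $C$. So there is a $k$-definable injection $\theta$ from a cofinite subset of $\ell$ onto a cofinite subset of $C(K)$. By Lemma~\ref{lem:persp} the maps $[m,c_0,\ell]\circ[\ell,c,m]$ form a two-dimensional family of essentially distinct definable permutations of $\ell$. We show that only a rational curve admits such a family, after describing definable injections of a curve.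

Let $C^{(p^e)}$ be the image of $C\subseteq\mathbb P^N$ under the map $\varphi^e$ raising coordinates to the power $p^e$. It is the curve obtained by applying an automorphism of $K$ to the equations of $C$, so it is smooth, projective, defined over $k$, and of the same genus as $C$. The morphism $\varphi^e\colon C\to C^{(p^e)}$ is bijective, and its inverse $\varphi^{-e}$ is definable. Two partial maps \emph{agree cofinitely} if both are defined and equal at cofinitely many points.

\begin{lemma}\label{lem:inj}
Every definable injection $g$ from a cofinite subset of $C(K)$ to $C(K)$ agrees cofinitely with $\varphi^{-e}\circ A\circ\varphi^f$ for some $e,f\ge0$ and some isomorphism of curves $A\colon C^{(p^f)}\to C^{(p^e)}$.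
\end{lemma}

\begin{proof}
Let $g$ be defined over a countable algebraically closed field $k'\supseteq k$ and let $x\in C(K)$ be generic over $k'$. By (D5), $g(x)$ has coordinates in the perfect closure of $k'x$, so $\varphi^e(g(x))$ has coordinates in $k'x\cong k'(C)$ for some $e$. These coordinates define a rational map $R\colon C\to C^{(p^e)}$ over $k'$, which is a morphism because $C$ is a smooth curve and the target is projective. By (SM), $\varphi^e g$ and $R$ agree cofinitely. So $R$ is injective on a cofinite set. Hence it is nonconstant, and by (G3) $K(C)$ is purely inseparable over $F=R^*K(C^{(p^e)})$, of degree $p^f$ say. Every element of $K(C)$ has minimal polynomial $X^{p^r}-a$ over $F$ with $r\le f$, so $K(C)^{p^f}\subseteq F$. As $K(C)$ is finitely generated of transcendence degree one over a perfect field, $[K(C):K(C)^{p^f}]=p^f$, and comparing degrees gives $F=K(C)^{p^f}$. This field is generated over $K=K^{p^f}$ by the $p^f$-th powers of the affine coordinate functions, so it also equals $(\varphi^f)^*K(C^{(p^f)})$. Therefore $R=A\circ\varphi^f$ for a birational map $A\colon C^{(p^f)}\to C^{(p^e)}$, and a birational map of smooth projective curves is an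 isomorphism.
\end{proof}

\begin{proposition}\label{prop:genus}
The curve $C$ has genus $0$.
\end{proposition}

\begin{proof}
Let $c\in P$ be generic over $k$; then $c\notin\ell\cup m$. For a point $c'\notin\ell\cup m$ put $\pi_{c'}=[m,c_0,\ell]\circ[\ell,c',m]$. By Lemma~\ref{lem:inj}, $\theta\pi_c\theta^{-1}$ agrees cofinitely with $\varphi^{-e}A\varphi^f$ for an isomorphism $A\colon C''\to C'$, where $C''=C^{(p^f)}$ and $C'=C^{(p^e)}$. For $\tau\in\operatorname{Aut}(K/k)$ let $A^\tau=\tau A\tau^{-1}$; it is the isomorphism $C''\to C'$ obtained by applying $\tau$ to the coefficients of $A$, and $\theta\pi_{\tau(c)}\theta^{-1}$ agrees cofinitely with $\varphi^{-e}A^\tau\varphi^f$. If $A^\tau=A^{\tau'}$, then $[\ell,\tau(c),m]$ and $[\ell,\tau'(c),m]$ agree cofinitely, so $\tau(c)=\tau'(c)$ by Lemma~\ref{lem:persp}. Thus, under any subgroup of $\operatorname{Aut}(K/k)$, the orbit of $c$ is finite as soon as the orbit of $A$ is.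

Any two isomorphisms $C''\to C'$ differ by an automorphism of $C'$. If the genus is $\ge2$, then $\operatorname{Aut}(C')$ is finite, so the orbit of $c$ under $\operatorname{Aut}(K/k)$ is finite and $\dim(c/k)=0$. If the genus is $1$, choose $e_0\in C''(k)$ and put $a=A(e_0)\in C'(K)$. For $\tau\in\operatorname{Aut}(K/ka)$ we have $A^\tau(e_0)=a$, so $A^\tau A^{-1}$ belongs to the group of automorphisms of $C'$ fixing $a$, which is finite. Hence $c\in\operatorname{acl}(ka)$ and $\dim(c/k)\le1$. Both conclusions contradict $\dim(c/k)=2$.
\end{proof}

A smooth projective curve of genus $0$ over $k$ is isomorphic to $\mathbb P^1$ over $k$, so we take $C=\mathbb P^1$. Now $\varphi(z)=z^p$ is a definable permutation of $\mathbb P^1(K)$.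

\begin{corollary}\label{cor:P1}
Every definable injection from a cofinite subset of $\mathbb P^1(K)$ to $\mathbb P^1(K)$ agrees cofinitely with $A\varphi^j$ for some $A\in\mathrm{PGL}_2(K)$ and $j\in\mathbb Z$, with $j=0$ if $p=0$. The pair $(A,j)$ is unique.
\end{corollary}

\begin{proof}
We have $\varphi^{-e}A\varphi^f=A'\varphi^{f-e}$, where the entries of $A'$ are the $p^e$-th roots of those of $A$. If $A_1\varphi^{i}$ and $A_2\varphi^{j}$ agree cofinitely with $i\le j$, then $A_2^{-1}A_1=z^{p^{j-i}}$ as rational functions; comparing degrees gives $i=j$, and then $A_1=A_2$.
\end{proof}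

\section{Perspectivities as affine maps}\label{sec:coords}

Put $\theta_\ell=\theta$ and $\theta_m=\theta\circ[m,c_0,\ell]$. These are $k$-definable injections from cofinite sets $\ell_0\subseteq\ell$ and $m_0\subseteq m$ onto cofinite subsets of $\mathbb P^1(K)$. For $c\in P$ generic over $k$, the map $\theta_m[\ell,c,m]\theta_\ell^{-1}$ agrees cofinitely with some $A\varphi^j$. All generic $c$ are conjugate under $\operatorname{Aut}(K/k)$ because $\deg P=1$, so $j$ is the same for all of them. Replacing $\theta_\ell$ by $\varphi^j\theta_\ell$, we may assume $j=0$. Thus for generic $c$ there is a unique $\gamma_c\in\mathrm{PGL}_2(K)$ with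
\begin{equation}\label{eq:gamma}
\gamma_c(\theta_\ell(x))=\theta_m([\ell,c,m](x))\qquad\text{for all }x\in\ell\setminus B_c,
\end{equation}
where $B_c$, the set of $x\in\ell$ at which a side is undefined or equality fails, is finite and $kc$-definable. By uniqueness $\gamma_{\tau(c)}=\tau(\gamma_c)$ for $\tau\in\operatorname{Aut}(K/k)$, and by Lemma~\ref{lem:persp} the map $c\mapsto\gamma_c$ is injective. So $c$ and $\gamma_c$ are interdefinable over $k$.

The $\gamma_c$ fill a surface in the three-dimensional group $\mathrm{PGL}_2(K)$, and we must show that it is the surface of Example~\ref{ex:model}. Let $(c,c')$ be generic in $P\times P$ over $k$, and put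
\[
x=(c\vee c')\wedge\ell,\qquad y=(c\vee c')\wedge m,\qquad h=\gamma_c^{-1}\gamma_{c'}\ne1 .
\]
From $2=\dim(c'/kc)\le\dim(c\vee c'/kc)+1$ we see that $c\vee c'$ is generic in $\hat c$ over $kc$. It is interdefinable with $x$ over $kc$, so $x$ is generic on $\ell$ over $kc$, and by symmetry over $kc'$. By (SM), $x\notin B_c\cup B_{c'}$, and \eqref{eq:gamma} gives $\gamma_c(\theta_\ell x)=\theta_m(y)=\gamma_{c'}(\theta_\ell x)$. So $h$ fixes $\theta_\ell(x)$. An element $h\neq1$ of $\mathrm{PGL}_2(K)$ has one or two fixed points, the eigenlines of a representing matrix.

\begin{lemma}\label{lem:two}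
The map $h$ has exactly two fixed points.
\end{lemma}

\begin{proof}
Let $U\subseteq\mathrm{PGL}_2(K)$ be the set of elements with exactly one fixed point. A matrix represents an element of $U\cup\{1\}$ if and only if its characteristic polynomial has a double root, that is, $\operatorname{tr}^2=4\det$. If the fixed point is $\infty$, the element is $z\mapsto az+b$; for $a\neq1$ it also fixes $b/(1-a)$, so $a=1$ and $b\ne0$, and conjugation by $z\mapsto z/b$ turns it into $z\mapsto z+1$. Hence $U$ is the conjugacy class of $z\mapsto z+1$. An element commuting with $z\mapsto z+1$ fixes $\infty$, and $a(z+1)+b=az+b+1$ forces $a=1$; so the centralizer is the one-dimensional group of translations, and $U$ is irreducible of dimension $3-1=2$.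

Suppose $h\in U$. Generic pairs are conjugate under $\operatorname{Aut}(K/k)$, so the same holds for every generic pair. Let $(c,c',c'')$ be generic in $P^3$ over $k$, and let $h_1=\gamma_c^{-1}\gamma_{c'}$ and $h_2=\gamma_c^{-1}\gamma_{c''}$. Both lie in $U$. Over $kc$ they are interdefinable with $c'$ and $c''$, so $\dim(h_1,h_2/kc)=4$ and $(h_1,h_2)$ is a generic point of the irreducible variety $U\times U$. Also $h_1^{-1}h_2=\gamma_{c'}^{-1}\gamma_{c''}\in U$. The closed condition ``$g_1^{-1}g_2$ satisfies $\operatorname{tr}^2=4\det$'' is defined over $k$ and holds at a generic point, so it holds for all $(g_1,g_2)\in U\times U$. But for $s\ne0,-4$,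
\[
\begin{pmatrix}1&-1\\0&1\end{pmatrix}^{-1}\begin{pmatrix}1&0\\s&1\end{pmatrix}
=\begin{pmatrix}1+s&1\\s&1\end{pmatrix}
\]
has $\operatorname{tr}^2-4\det=(2+s)^2-4=s(s+4)\ne0$, although both matrices on the left represent elements of $U$.
\end{proof}

\begin{proposition}\label{prop:uv}
There are $u,v\in\mathbb P^1(k)$ such that $\gamma_c(u)=v$ for all $c\in P$ generic over $k$.
\end{proposition}

\begin{proof}
Let $u\ne\theta_\ell(x)$ be the second fixed point of $h$. We show $u\in\mathbb P^1(k)$. If $u\notin\theta_\ell(\ell_0)$, then $u$ lies in a finite $k$-definable set. Otherwise $u=\theta_\ell(x_1)$ with $x_1\ne x$. If $x_1\notin B_c\cup B_{c'}$, then $\gamma_c(u)=\gamma_{c'}(u)$ and \eqref{eq:gamma} show that $[\ell,c,m]$ and $[\ell,c',m]$ agree at $x_1$; by Lemma~\ref{lem:persp}, $x_1=o$ and $u=\theta_\ell(o)\in\mathbb P^1(k)$. In the remaining case $x_1\in B_c\cup B_{c'}$, so $u\in\operatorname{acl}(kc)$ or $u\in\operatorname{acl}(kc')$. Let $\tau\in\operatorname{Aut}(K/k)$ exchange $c$ and $c'$. It sends $h$ to $h^{-1}$, which has the same two fixed points, and it fixes $x$, hence $\theta_\ell(x)$; so it fixes $u$. Lemma~\ref{lem:swap} gives $u\in\mathbb P^1(k)$.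

The point $v=\gamma_c(u)=\gamma_{c'}(u)$ lies in $\operatorname{dcl}(kc)\cap\operatorname{dcl}(kc')$, so $v\in\mathbb P^1(k)$ by (D6). Applying $\operatorname{Aut}(K/k)$, which fixes $u,v$ and is transitive on generic points of $P$, we get $\gamma_c(u)=v$ for all generic $c$.
\end{proof}

Composing $\theta_\ell$ and $\theta_m$ with elements of $\mathrm{PGL}_2(k)$ we arrange $u=v=\infty$, so that each $\gamma_c$ is an affine map. We also remove from $\ell_0$ and $m_0$ the point $o$ and the preimages of $\infty$; then $\theta_\ell$ and $\theta_m$ take values in $K$, and \eqref{eq:gamma} persists with a finite $kc$-definable $B_c$. Let $Q$ be the set of points of $\mathbb P^2(K)$, let $Q^\vee$ be its set of lines, and let $H_{r,s}\in Q^\vee$ be the line $rX+Y=sT$ of Example~\ref{ex:model}.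

\begin{itemize}
\item Let $P_1$ be the set of $c\in P\setminus(\ell\cup m)$ for which there are $\alpha\ne 0$ and $\beta$ in $K$ with $\alpha\,\theta_\ell(x)+\beta=\theta_m([\ell,c,m](x))$ for cofinitely many $x\in\ell$. Then $\alpha,\beta$ are unique, and we put $F_0(c)=(\alpha:\beta:1)\in Q$.
\item Let $L_1$ be the set of lines $\lambda\not\ni o$ with $\lambda\wedge\ell\in\ell_0$ and $\lambda\wedge m\in m_0$, and put $G_0(\lambda)=H_{r,s}$ with $r=\theta_\ell(\lambda\wedge\ell)$, $s=\theta_m(\lambda\wedge m)$.
\end{itemize}

\begin{proposition}[Generic embedding]\label{prop:generic}
The maps $F_0\colon P_1\to Q$ and $G_0\colon L_1\to Q^\vee$ are $k$-definable injections. If $(c,\lambda)$ is a flag generic over $k$, then $c\in P_1$, $\lambda\in L_1$ and $F_0(c)\in G_0(\lambda)$.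
\end{proposition}

\begin{proof}
Definability follows from (D4). If $F_0(c)=F_0(c')$, then $[\ell,c,m]$ and $[\ell,c',m]$ agree cofinitely, so $c=c'$ by Lemma~\ref{lem:persp}. The line $H_{r,s}$ has line coordinates $(r:1:-s)$, which determine $r$ and $s$; these determine the distinct points $\lambda\wedge\ell$ and $\lambda\wedge m$, whose join is $\lambda$. So $G_0$ is injective.

Let $(c,\lambda)$ be generic. Then $c$ is generic in $P$, so $c\in P_1$ and $F_0(c)=(\alpha:\beta:1)$ with $\gamma_c(z)=\alpha z+\beta$. The set $L\setminus L_1$ is contained in the pencils of the finitely many points of $(\ell\setminus\ell_0)\cup(m\setminus m_0)$, so it has dimension $\le1$ and does not contain the generic line $\lambda$. As $\lambda$ is generic in $\hat c$ over $kc$, the point $x=\lambda\wedge\ell$ is generic on $\ell$ over $kc$, so $x\notin B_c$. Since $[\ell,c,m](x)=\lambda\wedge m$, equation \eqref{eq:gamma} reads $\alpha r+\beta=s$, which says $F_0(c)\in H_{r,s}$.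
\end{proof}

\section{Extension to all points and lines}\label{sec:extend}

On a one-dimensional set of points $F_0$ may be undefined or have the wrong value, and likewise $G_0$ on lines. The remedy is to define the image of a point $x$ as the common point of the images of most lines through $x$. In Example~\ref{ex:model}, $F_0$ is undefined on $\ell\cup m$, but the lines of $L_1$ through the point of $\ell$ with coordinate $r$ go to the lines $H_{r,s}$, $s\in K$, which all pass through $(1:-r:0)$. At $o$ this fails, since no line through $o$ is in $L_1$. So we need three rounds: cofinitely many points, then all lines, then all points.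

\begin{definition}
Let $F$ and $G$ be $k$-definable injections from $k$-definable sets $\operatorname{dom}F\subseteq P$ and $\operatorname{dom}G\subseteq L$ into $Q$ and $Q^\vee$. A line $\lambda\in\operatorname{dom}G$ is \emph{tame} for $(F,G)$ if cofinitely many $s\in\lambda$ satisfy $s\in\operatorname{dom}F$ and $F(s)\in G(\lambda)$. A point $s\in\operatorname{dom}F$ is \emph{tame} for $(F,G)$ if cofinitely many $\lambda\in\hat s$ satisfy $\lambda\in\operatorname{dom}G$ and $F(s)\in G(\lambda)$.
\end{definition}

Tameness is a $k$-definable condition by (D4). If $\lambda$ is tame, then $F(\lambda\cap\operatorname{dom}F)\cap G(\lambda)$ is infinite because $F$ is injective, hence cofinite in the strongly minimal set $G(\lambda)$. So $R_\lambda=G(\lambda)\setminus F(\lambda\cap\operatorname{dom}F)$ is a finite $k\lambda$-definable set.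

\begin{lemma}[Extension]\label{lem:E}
Let $F,G$ be as in the definition.
\begin{enumerate}
\item[(i)] If cofinitely many $\lambda\in\hat x$ are tame, there is a unique $x^\circ\in Q$ with $x^\circ\in G(\lambda)$ for cofinitely many $\lambda\in\hat x$. The map $x\mapsto x^\circ$ is $k$-definable and injective on the set of such $x$.
\item[(ii)] If cofinitely many $s\in\lambda$ are tame, there is a unique $\lambda^\circ\in Q^\vee$ with $F(s)\in\lambda^\circ$ for cofinitely many $s\in\lambda$. The map $\lambda\mapsto\lambda^\circ$ is $k$-definable and injective on the set of such $\lambda$.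
\end{enumerate}
\end{lemma}

\begin{proof}
(i) \emph{Existence.} Let $k_x=\operatorname{acl}(kx)$ and let $(\lambda,\mu)$ be generic in $\hat x\times\hat x$ over $k_x$. By (SM) both lines are tame. As $\lambda\ne\mu$ and $G$ is injective, $r=G(\lambda)\wedge G(\mu)$ is defined. We claim that $r\in k_x$. If $r\notin R_\lambda\cup R_\mu$, then $r=F(s)=F(s')$ with $s\in\lambda$ and $s'\in\mu$; injectivity gives $s=s'=\lambda\wedge\mu=x$, so $r=F(x)\in k_x$. Otherwise $r\in\operatorname{acl}(k_x\lambda)$ or $r\in\operatorname{acl}(k_x\mu)$. An automorphism over $k_x$ exchanging $\lambda$ and $\mu$ fixes $r$, and Lemma~\ref{lem:swap} gives the claim. Now the set of $\lambda'\in\hat x\cap\operatorname{dom}G$ with $r\in G(\lambda')$ is $k_x$-definable and contains the generic element $\lambda$, so it is cofinite in $\hat x$ by (SM).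

\emph{Uniqueness and definability.} If $r\ne r'$ both had the property, $G$ would map cofinitely many $\lambda\in\hat x$ to the single line $r\vee r'$, which is impossible for an injection. The property characterizes $x^\circ$ and is $k$-definable by (D4).

\emph{Injectivity.} If $x^\circ=y^\circ=r$, then $G$ maps cofinite parts of $\hat x$ and of $\hat y$ onto infinite, hence cofinite, subsets of the pencil of $r$ in $\mathbb P^2(K)$. These subsets have infinite intersection, so $\hat x\cap\hat y$ is infinite and $x=y$.

(ii) This is (i) for the dual plane $(L,P,I^{-1})$, the dual of $\mathbb P^2(K)$, and the pair $(G,F)$. The two notions of tameness are interchanged, and the proof of (i) used only that lines and pencils of both planes are strongly minimal.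
\end{proof}

\begin{proposition}\label{prop:star}
There are $k$-definable injections $P\to Q$, $x\mapsto x^*$, and $L\to Q^\vee$, $\lambda\mapsto\lambda^*$, such that
\begin{enumerate}
\item[(A1)] for every point $x$, we have $x^*\in\lambda^*$ for cofinitely many $\lambda\in\hat x$;
\item[(A2)] for every line $\lambda$, we have $x^*\in\lambda^*$ for cofinitely many $x\in\lambda$.
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{Cofinitely many points.} Let $\lambda$ be generic in $L$ over $k$ and $s$ generic on $\lambda$ over $k\lambda$. The flag $(s,\lambda)$ is generic, so $\lambda\in L_1$, $s\in P_1$ and $F_0(s)\in G_0(\lambda)$ by Proposition~\ref{prop:generic}. By (SM), $\lambda$ is tame for $(F_0,G_0)$. So the lines that are not tame form a $k$-definable set of dimension $\le1$ by (D2), and by Lemma~\ref{lem:curve} there is a finite $k$-definable set $X_0\subseteq P$ such that for $x\notin X_0$ cofinitely many $\lambda\in\hat x$ are tame. Lemma~\ref{lem:E}(i) gives an injection $F_1\colon P\setminus X_0\to Q$, and by its defining property every $x\notin X_0$ is tame for $(F_1,G_0)$.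

\emph{All lines.} Since $X_0$ is finite, Lemma~\ref{lem:E}(ii) for $(F_1,G_0)$ applies to every line. It gives an injection $G_1\colon L\to Q^\vee$ such that for every $\lambda$, cofinitely many $s\in\lambda$ satisfy $F_1(s)\in G_1(\lambda)$. So every line is tame for $(F_1,G_1)$.

\emph{All points.} Lemma~\ref{lem:E}(i) for $(F_1,G_1)$ applies to every point and gives an injection $F_2\colon P\to Q$ with $F_2(x)\in G_1(\lambda)$ for every $x$ and cofinitely many $\lambda\in\hat x$. Put $x^*=F_2(x)$ and $\lambda^*=G_1(\lambda)$. Then (A1) holds, and (A2) holds with $F_1$ in place of $F_2$. It suffices to show that $F_1=F_2$ outside a finite set.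

\emph{Comparison.} Let $(s,\lambda)$ be a generic flag. Then $s\notin X_0$, so $s$ is tame for $(F_1,G_0)$, and $\lambda$ is generic in $\hat s$ over $ks$, so $F_1(s)\in G_0(\lambda)$ by (SM). As $s$ is generic on $\lambda$ over $k\lambda$, this holds for cofinitely many points of $\lambda$, and the uniqueness in Lemma~\ref{lem:E}(ii) gives $G_0(\lambda)=G_1(\lambda)$. Hence $D=\{\lambda:\lambda\notin L_1\text{ or }G_0(\lambda)\ne G_1(\lambda)\}$ contains no generic line and has dimension $\le1$. By Lemma~\ref{lem:curve}, $\hat x\cap D$ is finite for cofinitely many $x$. For such an $x\notin X_0$ we have $F_1(x)\in G_0(\lambda)=G_1(\lambda)$ for cofinitely many $\lambda\in\hat x$, so $F_1(x)=F_2(x)$ by the uniqueness in Lemma~\ref{lem:E}(i).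
\end{proof}

\section{No exceptional flags}\label{sec:flags}

Properties (A1) and (A2) allow finitely many exceptions at each point and on each line, hence possibly a two-dimensional family of them. Let
\[
E=\{(x,\lambda):x\in\lambda,\ x^*\notin\lambda^*\},\qquad
N=\{(x,\lambda):x\notin\lambda,\ x^*\in\lambda^*\}
\]
be the $k$-definable sets of lost and of new incidences.

\begin{proposition}\label{prop:E}
$E=\emptyset$.
\end{proposition}

The proof has three parts. Lost incidences produce new ones and conversely, so that a single pair in $E$ spreads to a pair $(w,\sigma)\in E$ with $w$ generic. The correspondence $w^*\leftrightarrow\sigma^*$ between generic points and lines of $\mathbb P^2(K)$ then satisfies a rigid incidence relation. A computation shows that this relation cannot hold.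

\begin{lemma}\label{lem:fibers}
For every $x$, cofinitely many lines of $\mathbb P^2(K)$ through $x^*$ have the form $\lambda^*$ with $\lambda\in\hat x$. The sets $E$ and $N$ have finite fibers over $P$ and over $L$, so the two members of a pair in $E$ or in $N$ are interalgebraic over $k$.
\end{lemma}

\begin{proof}
By (A1) and injectivity, infinitely many lines through $x^*$ have the stated form, hence cofinitely many by strong minimality. If $(x,\lambda)\in N$, then $\lambda^*$ passes through $x^*$ and, by injectivity, is not of this form; so there are finitely many such $\lambda$. The dual argument, with (A2), treats the fibers of $N$ over $L$. For $E$ the finiteness of the fibers is (A1) and (A2). The fiber over $x$ is $kx$-definable and the fiber over $\lambda$ is $k\lambda$-definable, so (D5) gives the last claim.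
\end{proof}

\begin{lemma}[From $E$ to $N$]\label{lem:EN}
Let $(w,\sigma)\in E$, let $k'\supseteq k$ be a countable field with $w,\sigma\in k'$, and let $z\in\sigma$ be generic over $k'$. Then $z^*\in\sigma^*$, and there is a line $\tau\ni w$ with $\tau^*=w^*\vee z^*$ and $(z,\tau)\in N$.
\end{lemma}

\begin{proof}
By (A2) and (SM), $z^*\in\sigma^*$, while $w^*\notin\sigma^*$. So the line $w^*\vee z^*$ is defined and meets $\sigma^*$ in $z^*$. It is therefore interdefinable with $z$ over $k'$, hence generic over $k'$ in the pencil of $w^*$. By Lemma~\ref{lem:fibers} and (SM), $w^*\vee z^*=\tau^*$ for some $\tau\ni w$. If $z\in\tau$, then $\tau=w\vee z=\sigma$, as $z\neq w$, and $w^*\in\tau^*=\sigma^*$, which is false. So $z\notin\tau$ and $z^*\in\tau^*$.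
\end{proof}

\begin{lemma}[Spreading]\label{lem:spread}
If $E\ne\emptyset$, then, after enlarging $k$, there is $(w,\sigma)\in E$ with $\dim(w/k)=2$.
\end{lemma}

\begin{proof}
Enlarge $k$ to contain a pair $(w_0,\sigma_0)\in E$. Lemma~\ref{lem:EN} with $k'=k$ gives $(s,\tau)\in N$ with $\dim(s/k)=1$, hence $\dim(\tau/k)=1$ by Lemma~\ref{lem:fibers}. Let $\sigma\in\hat s$ be generic over $ks\tau$. Since $s\notin\tau$, the point $w=\sigma\wedge\tau$ is defined and differs from $s$, and $\sigma=s\vee w$; so $w$ is interdefinable with $\sigma$ over $ks\tau$ and generic on $\tau$ over $ks\tau$. By (SM), $s^*\in\sigma^*$ from (A1) and $w^*\in\tau^*$ from (A2); also $s^*\in\tau^*$ since $(s,\tau)\in N$. If $w^*\in\sigma^*$, then $w^*$ and $s^*$ both lie on the distinct lines $\sigma^*$ and $\tau^*$, so $w^*=s^*$ and $w=s$. Hence $(w,\sigma)\in E$.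

Suppose $\dim(w/k)\le1$. By (D2), $w$ lies in a $k$-definable set $V\subseteq P$ with $\dim V\le1$. As $w$ is generic on $\tau$ over $k\tau$, the set $V\cap\tau$ is infinite by (SM). By Lemma~\ref{lem:curve}, $\tau$ lies in a finite $k$-definable set, contradicting $\dim(\tau/k)=1$.
\end{proof}

In Lemma~\ref{lem:EN} the point $z^*$ lies on $\sigma^*$ and on $\tau^*$, and $z$ is algebraic over $\tau$. If we fix $\tau$ and move $w$ along it, $z$ cannot move, so the lines $\sigma^*$ all pass through the point $z^*$ of $\tau^*$. The next lemma makes this precise.

\begin{lemma}\label{lem:relation}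
Let $(w,\sigma)\in E$ with $\dim(w/k)=2$. If $(w_1,\sigma_1)$ and $(w_2,\sigma_2)$ have the type of $(w,\sigma)$ over $k$ and are independent over $k$, then
\begin{equation}\label{eq:star}
w_1^*\ne w_2^*,\qquad \sigma_1^*\ne\sigma_2^*,\qquad \sigma_1^*\wedge\sigma_2^*\in w_1^*\vee w_2^* .
\end{equation}
\end{lemma}

\begin{proof}
Condition \eqref{eq:star} is $k$-definable, so by stationarity (D6) it suffices to find one independent pair of realizations that satisfies it. By Lemma~\ref{lem:fibers}, $\sigma\in k'=\operatorname{acl}(kw)$ and $\dim(\sigma/k)=2$. Let $z\in\sigma$ be generic over $k'$, and take $\tau$ as in Lemma~\ref{lem:EN}. Then $\dim(w,z/k)=3$. The line $\tau$ is determined by $\tau^*=w^*\vee z^*$, so $\tau\in\operatorname{dcl}(kwz)$; and $z\in k_\tau=\operatorname{acl}(k\tau)$ because $(z,\tau)\in N$. Hence $\dim(w,\tau/k)=\dim(w,z,\tau/k)=3$: the flag $(w,\tau)$ is generic, so $\dim(\tau/k)=2$ and $\dim(w/k_\tau)=1$.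

Let $(w_1,\sigma_1)=(w,\sigma)$, and by (D6) let $(w_2,\sigma_2)\equiv_{k_\tau}(w,\sigma)$ be independent from $(w_1,\sigma_1)$ over $k_\tau$. The conditions $w\in\tau$, $w^*\in\tau^*$, $z^*\in\sigma^*$ and $(w,\sigma)\in E$ on $(w,\sigma)$ have parameters in $k_\tau$, so both pairs satisfy them. By independence $\dim(w_2/k_\tau w_1)=1$, so $w_1\ne w_2$ and $\tau=w_1\vee w_2$. Therefore
\[
\dim(w_1,w_2/k)=\dim(\tau,w_1,w_2/k)=2+1+1=4 .
\]
As $\sigma_i\in\operatorname{acl}(kw_i)$, the two pairs have dimension $2$ each and dimension $4$ together: they are independent over $k$. If $\sigma_1=\sigma_2$, this line would lie in $\operatorname{acl}(kw_1)\cap\operatorname{acl}(kw_2)=k$, against $\dim(\sigma/k)=2$. So $\sigma_1^*\ne\sigma_2^*$ and $\sigma_1^*\wedge\sigma_2^*=z^*\in\tau^*$. Finally $\tau^*$ contains the distinct points $w_1^*,w_2^*$, so $\tau^*=w_1^*\vee w_2^*$.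
\end{proof}

Relation \eqref{eq:star} with two fixed pairs determines the line of any third pair from its point. The relation between a third and a fourth pair is then one condition too many.

\begin{lemma}\label{lem:compute}
Let $k_2\subseteq K$ be an algebraically closed subfield. There do not exist distinct points $b_1,\dots,b_4$ and distinct lines $s_1,\dots,s_4$ of $\mathbb P^2(K)$ such that $s_i\wedge s_j\in b_i\vee b_j$ for all $i\ne j$, $b_1\notin s_1$, $b_2\notin s_2$, $b_1,b_2,s_1,s_2\in k_2$, and $\dim(b_3,b_4/k_2)=4$.
\end{lemma}

\begin{proof}
The point $s_1\wedge s_2$ lies on $b_1\vee b_2$ and differs from $b_1$ and $b_2$, since $b_i\notin s_i$. So an element of $\mathrm{PGL}_3(k_2)$ brings $b_1$, $b_2$, $s_1\wedge s_2$ to $(1:0:0)$, $(0:1:0)$, $(1:1:0)$. The lines through $(1:1:0)$ other than $b_1\vee b_2=\{T=0\}$ have equations $X-Y=\alpha T$. Since $b_i\notin s_i$, the lines $s_1$ and $s_2$ are of this form, with constants $\alpha\ne\beta$ in $k_2$. The coordinates $(X-\beta T:Y:(\alpha-\beta)T)$ leave the three points unchanged, and in them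
\[
s_1\colon X-Y=T,\qquad s_2\colon X=Y .
\]
A coordinate change over $k_2$ preserves dimension over $k_2$, so $b_3=(x:y:1)$ and $b_4=(x':y':1)$ with $x,y,x',y'$ algebraically independent over $k_2$.

We compute $s_3$ (Figure~\ref{fig:s3}). The line $b_1\vee b_3=\{Y=yT\}$ is not $s_1$ and contains $s_1\wedge s_3$, so $s_1\wedge s_3=(y+1:y:1)$. The line $b_2\vee b_3=\{X=xT\}$ is not $s_2$ and contains $s_2\wedge s_3$, so $s_2\wedge s_3=(x:x:1)$. These points are distinct, since the first has $X-Y=T$, the second has $X=Y$, and $T\ne0$. So $s_3$ is their join, with line coordinates given by the cross product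
\[
(y+1,\,y,\,1)\times(x,\,x,\,1)=(y-x,\;x-y-1,\;x).
\]
The same computation gives $s_4$ the line coordinates $(y'-x',\,x'-y'-1,\,x')$. Let
\[
B(x,y;x',y')=(y-x)\,x'+(x-y-1)\,y'+x
\]
be the equation of $s_3$ evaluated at the vector $(x',y',1)$. The point $s_3\wedge s_4$ lies on $b_3\vee b_4$, so it is represented by $a(x,y,1)+a'(x',y',1)$ with $(a,a')\neq(0,0)$, and both equations vanish on this vector. Thus $(a,a')$ is a nonzero solution of a $2\times2$ linear system, and
\[
\det\begin{pmatrix}B(x,y;x,y)&B(x,y;x',y')\\ B(x',y';x,y)&B(x',y';x',y')\end{pmatrix}=0 .
\]
The left side is a polynomial over the prime field in the algebraically independent elements $x,y,x',y'$, so it is the zero polynomial. But at $(x,y)=(0,0)$, $(x',y')=(1,1)$ the matrix is $\begin{pmatrix}0&-1\\1&0\end{pmatrix}$, of determinant $1$.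
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.3]
\draw (-0.3,-0.3) node[below left]{$s_2$} -- (2.7,2.7);
\draw (0.7,-0.3) node[below right]{$s_1$} -- (3.6,2.6);
\draw[dashed] (-0.4,2) -- (4.1,2) node[right]{$b_1\vee b_3$};
\draw[dashed] (0.5,-0.3) -- (0.5,2.8) node[above]{$b_2\vee b_3$};
\draw[very thick] (-0.4,-0.04) -- (3.9,2.54) node[right]{$s_3$};
\fill (0.5,2) circle (1.5pt) node[above left]{$b_3=(x,y)$};
\fill (3,2) circle (1.5pt) node[below right]{$(y+1,y)$};
\fill (0.5,0.5) circle (1.5pt) node[above left]{$(x,x)$};
\end{tikzpicture}
\caption{The line $s_3$ is determined by the point $b_3$ in the proof of Lemma~\ref{lem:compute}. The points $b_1$ and $b_2$ are the horizontal and vertical points at infinity, and $s_1\colon X-Y=1$ and $s_2\colon X=Y$ are parallel. The line $s_3$ must meet $s_1$ on the horizontal line through $b_3$ and $s_2$ on the vertical line through $b_3$.}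
\label{fig:s3}
\end{figure}

\begin{proof}[Proof of Proposition~\ref{prop:E}]
Suppose $E\ne\emptyset$ and take $(w,\sigma)\in E$ with $\dim(w/k)=2$ from Lemma~\ref{lem:spread}. Using (D6) repeatedly, choose $(w_i,\sigma_i)\equiv_k(w,\sigma)$ for $i=1,\dots,4$, each independent over $k$ from the preceding ones. Since $\sigma_i\in\operatorname{acl}(kw_i)$, we have $\dim(w_1,\dots,w_4/k)=8$. By (D1) any two of the pairs are independent over $k$, and $\dim(w_3,w_4/k_2)=4$ for $k_2=\operatorname{acl}(kw_1w_2)$. Put $b_i=w_i^*$ and $s_i=\sigma_i^*$. Then $b_i\notin s_i$ because $(w_i,\sigma_i)\in E$; relation \eqref{eq:star} holds for every two indices; $b_1,b_2,s_1,s_2\in k_2$; and $\dim(b_3,b_4/k_2)=4$ because $b_i$ and $w_i$ are interdefinable over $k$. This contradicts Lemma~\ref{lem:compute}.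
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:end}

By Proposition~\ref{prop:E}, $x\in\lambda$ implies $x^*\in\lambda^*$. Conversely, let $x^*\in\lambda^*$ and suppose $x\notin\lambda$. Take $y\in\lambda$ and put $\mu=x\vee y$. The distinct points $x^*$ and $y^*$ lie on both $\mu^*$ and $\lambda^*$, so $\mu^*=\lambda^*$, hence $\mu=\lambda$ and $x\in\lambda$, a contradiction. So $x\in\lambda$ if and only if $x^*\in\lambda^*$.

It remains to show that both maps are onto. The image $L^*$ of $L$ has dimension $2$ in $Q^\vee$, which has dimension $2$ and degree $1$, so $\dim(Q^\vee\setminus L^*)\le1$. By Lemma~\ref{lem:curve}, applied to the definable plane $\mathbb P^2(K)$, the set $Z$ of points of $Q$ that lie on infinitely many lines outside $L^*$ is finite. A point $z\in Q\setminus Z$ lies on two distinct lines $\lambda^*,\mu^*\in L^*$, and $(\lambda\wedge\mu)^*$ lies on both, so $z=(\lambda\wedge\mu)^*$. Thus the image $P^*$ of $P$ contains $Q\setminus Z$. Any line of $\mathbb P^2(K)$ contains two distinct points $x^*,y^*$ outside $Z$, so it equals $(x\vee y)^*$. Hence $L^*=Q^\vee$, so $Z=\emptyset$ and $P^*=Q$.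

So $*$ is a definable isomorphism $(P,L,I)\to\mathbb P^2(K)$ when $K$ is uncountable, and the reduction in Section~\ref{sec:prelim} gives the theorem for every algebraically closed field. \qed

\section{Uniqueness, affine planes and ternary rings}\label{sec:B}

In this section $K$ is an arbitrary algebraically closed field. Corollary~\ref{cor:P1} holds for $K$. Indeed, the formula defining the injection $g$ defines such an injection in an uncountable extension $K'$, where it agrees with some $A\varphi^j$ outside $N$ points. For these $j$ and $N$, the existence of such an $A$ is a first-order statement with parameters in $K$, so it holds in $K$.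

\begin{proof}[Proof of Theorem~\ref{thm:B}(i)]
If $\Phi,\Phi'$ are definable isomorphisms onto $\mathbb P^2(K)$, then $\Phi'\Phi^{-1}$ is a definable automorphism of the plane $\mathbb P^2(K)$. We show that the group of these is $\mathrm{PGL}_3(K)\rtimes\langle\mathrm{Frob}\rangle$. Elements of $\mathrm{PGL}_3(K)$ and powers of Frobenius are definable automorphisms. Conversely, by the fundamental theorem of projective geometry every automorphism of $\mathbb P^2(K)$ has the form $g\sigma$ with $g\in\mathrm{PGL}_3(K)$ and $\sigma\in\operatorname{Aut}(K)$ acting on coordinates. If $g\sigma$ is definable, so is $(a:0:1)\mapsto(\sigma(a):0:1)$, hence $\sigma$. By Corollary~\ref{cor:P1} there is $j$ such that the field automorphism $\tau=\sigma\varphi^{-j}$ agrees cofinitely with a M\"obius map $\mu$.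

Fix $a\ne0$ in $K$. For cofinitely many $x$ we have $\mu(x+a)=\tau(x)+\tau(a)=\mu(x)+\tau(a)$, so this is an identity of rational functions. If the unique pole of $\mu$ were a point $x_0\in K$, the left side would have its pole at $x_0-a$ and the right side at $x_0$. So the pole is $\infty$, and $\mu(x)=ex+f$ with $e\ne0$. Fix $y\ne0$. For cofinitely many $x$ we have $exy+f=\tau(xy)=\tau(x)\tau(y)=(ex+f)\tau(y)$; comparing coefficients of $x$ gives $\tau(y)=y$. Thus $\sigma=\varphi^j$.
\end{proof}

An \emph{affine plane} is an incidence structure in which two distinct points lie on exactly one line, through a point not on a line $\lambda$ there is exactly one line disjoint from $\lambda$, and there are three points not on a common line. Lines are \emph{parallel} if they are equal or disjoint. This is an equivalence relation, and adding one point for each class, incident with the lines of the class, and one line containing exactly the new points yields a projective plane.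

\begin{proof}[Proof of Theorem~\ref{thm:B}(ii)]
To make the completion definable we need representatives of the parallel classes. Fix a point $o$; each class contains exactly one line through $o$. Take as new points the lines through $o$, with an extra coordinate to keep them apart from the old points, let the new point $\mu$ be incident with the lines parallel to $\mu$, and add one new line. This is an infinite definable projective plane. Compose the isomorphism of Theorem~\ref{thm:A} with an element of $\mathrm{PGL}_3(K)$ that moves the image of the new line to $\{T=0\}$, and restrict to the old points and lines.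
\end{proof}

A \emph{planar ternary ring} is a set $R$ with elements $0\ne1$ and a map $T\colon R^3\to R$ such that $T(0,x,b)=T(m,0,b)=b$, $T(1,x,0)=x$, $T(m,1,0)=m$, and: for $m\ne m'$ the equation $T(m,x,b)=T(m',x,b')$ has a unique solution $x$; the equation $T(m,x,b)=y$ has a unique solution $b$; for $x\ne x'$ the system $T(m,x,b)=y$, $T(m,x',b)=y'$ has a unique solution $(m,b)$. Its plane has points $(x,y)$, $(m)$, $(\infty)$ and lines
\begin{gather*}
[m,b]=\{(x,T(m,x,b)):x\in R\}\cup\{(m)\},\qquad [c]=\{(c,y):y\in R\}\cup\{(\infty)\},\\
[\infty]=\{(m):m\in R\}\cup\{(\infty)\}.
\end{gather*}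
The axioms ensure that this is a projective plane. For $R=K$ and $T(m,x,b)=mx+b$ it is $\mathbb P^2(K)$, through $(x,y)\mapsto(x:y:1)$, $(m)\mapsto(1:m:0)$, $(\infty)\mapsto(0:1:0)$.

\begin{proof}[Proof of Theorem~\ref{thm:B}(iii)]
Let $(R,T)$ be infinite and definable; then so is its plane. No three of the points $(0,0),(0),(\infty),(1,1)$ are collinear: the joins $[0,0]$, $[0]$, $[1,0]$ of $(0,0)$ with the other three are distinct, and $(1,1)\notin[\infty]=(0)\vee(\infty)$. The group $\mathrm{PGL}_3(K)$ is transitive on ordered quadruples of points with no three collinear. So by Theorem~\ref{thm:A} there is a definable isomorphism $\Phi$ onto the plane of $(K,mx+b)$ that maps these four points to the points of the same name. We follow $\Phi$ through constructions by join and meet that are valid in both planes.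

The line $[1,0]=(0,0)\vee(1,1)$ and the line $[\infty]$ go to the lines of the same name. The points of $[1,0]$ off $[\infty]$ are the points $(x,x)$, so $\Phi(x,x)=(f(x),f(x))$ for a definable bijection $f\colon R\to K$ with $f(0)=0$ and $f(1)=1$. The point $(x,y)$ is the meet of $[x]=(x,x)\vee(\infty)$ and $[0,y]=(y,y)\vee(0)$, so $\Phi(x,y)=(f(x),f(y))$. The point $(m)$ is the meet of $[\infty]$ and $[m,0]=(0,0)\vee(1,m)$, so $\Phi((m))=(f(m))$. The line $[m,b]=(m)\vee(0,b)$ goes to $(f(m))\vee(0,f(b))=[f(m),f(b)]$. Applying $\Phi$ to the incidence $(x,T(m,x,b))\in[m,b]$ gives $f(T(m,x,b))=f(m)f(x)+f(b)$.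
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{An almost strongly minimal non-Desarguesian projective plane},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak tran/\allowbreak 1994-342-02/\allowbreak S0002-9947-1994-1165085-8/\allowbreak S0002-9947-1994-1165085-8.pdf}

\end{thebibliography}
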